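\title{A paracompact space that is not base-paracompact}

\begin{abstract}
A space is base-paracompact if it has a base, of cardinality equal to its weight, such that every open cover has a locally finite refinement by members of that base. We show in ZFC that there is a paracompact Hausdorff space that is not base-paracompact. Such a space of weight $\kappa$ exists whenever $\theta=\operatorname{cf}\kappa$ is uncountable and $\kappa^{<\theta}=\kappa$, for instance for $\kappa=\beth_{\omega_1}$, and for $\kappa=\omega_1$ under CH; every open cover of it is refined by a partition into open sets. In the other direction, if $\kappa$ is a strong limit cardinal of countable cofinality, then every paracompact Hausdorff space of weight $\kappa$ is base-paracompact. So for strong limit $\kappa$, and under GCH for every infinite $\kappa$, all paracompact Hausdorff spaces of weight $\kappa$ are base-paracompact exactly when $\operatorname{cf}\kappa=\omega$.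
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are $T_1$. The \emph{weight} $w(X)$ of a space $X$ is the least cardinality of a base for $X$. A \emph{refinement} of a cover $\mathcal O$ of $X$ is a cover of $X$ each of whose members is contained in a member of $\mathcal O$. A family of sets is \emph{locally finite} if every point has a neighborhood that meets only finitely many of its members, and $X$ is \emph{paracompact} if every open cover has a locally finite open refinement. Following J.~E.~Porter, $X$ is \emph{base-paracompact} if there is a base $\mathcal B$ for $X$ with $|\mathcal B|=w(X)$ such that every open cover of $X$ has a locally finite refinement consisting of members of $\mathcal B$.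

A base-paracompact space is paracompact, and without the condition $|\mathcal B|=w(X)$ the two notions would coincide, since one could take all open sets for $\mathcal B$. The definition therefore measures how many open sets are needed to witness paracompactness. Whether the answer is always $w(X)$ is stated to be unknown in \cite{BN}:

\begin{quote}
\emph{Is every paracompact space base-paracompact?}
\end{quote}

The first cases suggest that it is. For a compact space any base of size $w(X)$ will do, and for a discrete space the base of singletons. In general, let $\kappa=w(X)$ be infinite and fix a base of size $\kappa$. A locally finite family of nonempty open sets has at most $\kappa$ members, because each member meets a basic set that meets only finitely many members. So a base of size $\kappa$ can be enlarged, without changing its size, so as to serve any $\kappa$ prescribed covers of a paracompact space. The question is whether $\kappa$ sets can serve all covers at once. For countable weight they can, by a subtraction trick.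

\begin{example}\label{ex:countable}
Let $X$ be regular with $w(X)=\omega$, and let $\mathcal E$ be a countable base. Let $\mathcal B$ be the countable base of all sets $E\setminus(\overline{E_1}\cup\dots\cup\overline{E_r})$ with $r\ge0$ and $E,E_1,\dots,E_r\in\mathcal E$. Given an open cover $\mathcal O$, let $(K_k,L_k)$, $k<\omega$, list all pairs from $\mathcal E$ with $\overline{K_k}\subset L_k$ and $L_k$ contained in a member of $\mathcal O$. By regularity the sets $K_k$ cover $X$. Put $V_k=L_k\setminus\bigcup_{i<k}\overline{K_i}\in\mathcal B$. A point $x$ lies in $V_k$ for the least $k$ with $x\in\overline{K_k}$, and if $x\in K_k$, then the neighborhood $K_k$ of $x$ misses $V_l$ for all $l>k$. So $\{V_k\}$ is a locally finite refinement of $\mathcal O$, and $X$ is base-paracompact.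
\end{example}

The argument works in $\omega$ stages, and each stage has only finitely many predecessors. It turns out that this feature decides the question. It can be imitated when the weight is a strong limit cardinal of cofinality $\omega$, while for uncountable cofinality the answer is negative.

\begin{theorem}\label{thm:A}
Let $\kappa$ be a cardinal with $\theta=\operatorname{cf}\kappa>\omega$ and $\kappa^{<\theta}=\kappa$. There is a Hausdorff space $X$ of weight $\kappa$ such that
\begin{enumerate}
\item[(1)] every open cover of $X$ has a refinement that is a partition of $X$ into open sets;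
\item[(2)] for every family $\mathcal B$ of open sets with $|\mathcal B|\le\kappa$ there is an open cover of $X$ that has no locally finite refinement consisting of members of $\mathcal B$.
\end{enumerate}
So $X$ is paracompact and not base-paracompact.
\end{theorem}

A partition into open sets is locally finite, since each member meets only itself, and its members are clopen, since the complement of one member is the union of the others. The hypotheses hold in ZFC for $\kappa=\beth_{\omega_1}$, and under CH for $\kappa=\omega_1$ (Lemma~\ref{lem:arith}). Hence not every paracompact Hausdorff space is base-paracompact.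

\begin{theorem}\label{thm:B}
If $\kappa$ is a strong limit cardinal with $\operatorname{cf}\kappa=\omega$ (the case $\kappa=\omega$ is allowed), then every paracompact Hausdorff space of weight $\kappa$ is base-paracompact.
\end{theorem}

\begin{corollary}\label{cor:C}
Let $\kappa$ be a strong limit cardinal. All paracompact Hausdorff spaces of weight $\kappa$ are base-paracompact if and only if $\operatorname{cf}\kappa=\omega$. Under GCH this equivalence holds for every infinite $\kappa$.
\end{corollary}

Both theorems are proved in ZFC. Section~\ref{sec:sets} collects the set theory and derives the corollary. Section~\ref{sec:model} shows the two mechanisms behind Theorem~\ref{thm:A} on a simple tree. The space $X$ is defined in Section~\ref{sec:space}, and its two properties are proved in Sections~\ref{sec:para} and~\ref{sec:notbp}. Section~\ref{sec:B} proves Theorem~\ref{thm:B} and can be read independently.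

\section{Cardinals and stationary sets}\label{sec:sets}

An ordinal is the set of all smaller ordinals. The cofinality $\theta=\operatorname{cf}\kappa$ of an infinite cardinal $\kappa$ is the least size of an unbounded subset of $\kappa$. It is a regular cardinal, that is, $\operatorname{cf}\theta=\theta$, and every set of size at most $\kappa$ is the union of an increasing $\theta$-sequence of sets of size less than $\kappa$. We write $\kappa^{<\theta}=\sup\{\kappa^\mu:\mu<\theta\}$, and $[A]^{<\omega}$ for the set of finite subsets of $A$. An infinite cardinal $\kappa$ is a \emph{strong limit} if $2^\mu<\kappa$ for all $\mu<\kappa$. Examples are $\omega$ and $\beth_{\omega_1}$, where $\beth_0=\omega$, $\beth_{\alpha+1}=2^{\beth_\alpha}$, and suprema are taken at limit stages; the cofinality of $\beth_{\omega_1}$ is $\omega_1$. ``Limit ordinal'' always means nonzero limit ordinal.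

\begin{lemma}\label{lem:arith}
Let $\theta=\operatorname{cf}\kappa>\omega$ and suppose that $2^\rho\le\kappa$ for every cardinal $\rho<\kappa$. Then $\kappa^{<\theta}=\kappa$. The supposition holds if $\kappa$ is a strong limit, if $\kappa=\omega_1$ and CH holds, and if GCH holds.
\end{lemma}

\begin{proof}
Let $\mu<\theta$. Every function $\mu\to\kappa$ is bounded, so it maps into some $\nu<\kappa$. With $\rho=\max(|\nu|,\mu,\omega)<\kappa$ there are at most $(2^\rho)^\rho=2^\rho\le\kappa$ functions $\mu\to\nu$. Summing over $\nu<\kappa$ gives $\kappa^\mu\le\kappa$, and $\kappa^1=\kappa$. For the last sentence: CH says $2^\omega=\omega_1$, and GCH gives $2^\rho=\rho^+\le\kappa$ for infinite $\rho<\kappa$.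
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C} from the theorems]
If $\operatorname{cf}\kappa>\omega$ and either $\kappa$ is a strong limit or GCH holds, then Lemma~\ref{lem:arith} and Theorem~\ref{thm:A} give a counterexample of weight $\kappa$. If $\operatorname{cf}\kappa=\omega$ and $\kappa$ is a strong limit, Theorem~\ref{thm:B} applies. Under GCH, $\operatorname{cf}\kappa=\omega$ implies that $\kappa$ is a strong limit: either $\kappa=\omega$, or $\kappa$ is singular and hence not a successor cardinal, so that $2^\rho=\rho^+<\kappa$ for infinite $\rho<\kappa$.
\end{proof}

Let $\theta$ be a regular uncountable cardinal. A set $D\subset\theta$ is \emph{club} if it is unbounded and contains the supremum of each of its nonempty bounded subsets. A set $S\subset\theta$ is \emph{stationary} if it meets every club. Club sets are stationary, and stationary sets are unbounded. We use two textbook facts.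
\begin{enumerate}
\item[(S1)] For $f:\theta\to\theta$ and $\delta<\theta$, the set of limit ordinals $\lambda\in(\delta,\theta)$ with $f(\alpha)<\lambda$ for all $\alpha<\lambda$ is club.
\item[(S2)] (Fodor's lemma.) If $S\subset\theta$ is stationary and $f(\lambda)<\lambda$ for all $\lambda\in S$, then $f$ is constant on a stationary subset of $S$.
\end{enumerate}

\section{A model: the tree of countable sequences}\label{sec:model}

In this section only, assume CH and take $\kappa=\theta=\omega_1$. Let $X_0$ be the set of all functions $q:\gamma\to\omega_1$ with $\gamma<\omega_1$, and write $\ell(q)=\gamma$. Let $[q]$ be the set of all extensions of $q$, including $q$, and for finite $F\subset\omega_1$ let $N(q;F)=[q]\setminus\bigcup_{\xi\in F}[q^\frown\xi]$. Take the sets $N(q;F)$ as basic neighborhoods of $q$. They are open, because $r\in N(q;F)\setminus\{q\}$ implies $[r]\subset N(q;F)$. They are closed, because each $[q]$ is closed: a point $r\notin[q]$ is either incomparable with $q$, and then $[r]\cap[q]=\emptyset$, or a proper initial segment of $q$, and then $N(r;\{q(\ell(r))\})\cap[q]=\emptyset$. This base has size $\omega_1^{\,\omega}=\omega_1$, and $w(X_0)=\omega_1$ because the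 $\omega_1$ cones above sequences of length $1$ are disjoint.

\medskip\noindent\emph{Tiling.} Given an open cover, choose for each $q$ a finite $F_q$ with $N(q;F_q)$ inside a member of the cover. Start with the tile $N(\emptyset;F_\emptyset)$; it leaves finitely many cones uncovered; place a tile at the bottom of each, and continue. Formally, let $T$ be the set of $q$ with $q(\beta)\in F_{q\upharpoonright\beta}$ for all $\beta<\ell(q)$. The tiles $N(q;F_q)$, $q\in T$, are disjoint: incomparable sequences have disjoint cones, and if $q\subsetneq q'$ are in $T$, then $q'(\ell(q))\in F_q$, so $[q']$ misses $N(q;F_q)$. They cover: a point $r\in T$ lies in its own tile, and if $r\notin T$ and $\beta$ is least with $r(\beta)\notin F_{r\upharpoonright\beta}$, then $r\upharpoonright\beta\in T$ and $r$ lies in the tile at $r\upharpoonright\beta$. So $X_0$ satisfies (1) of Theorem~\ref{thm:A}. But the tiles are basic sets, so $X_0$ is base-paracompact.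

\medskip\noindent\emph{A diagonal branch.} Let $\{V_i:i<\omega_1\}$ be any family of open sets. Define $g:\omega_1\to\omega_1$ by recursion. Given $g\upharpoonright\tau$, consider for $i<\tau$ the set of $\xi$ such that $V_i$ meets $[(g\upharpoonright\tau)^\frown\xi]$, and choose $g(\tau)$ outside those of these countably many sets that are finite. If $i<\tau$ and $V_i$ meets $[g\upharpoonright(\tau+1)]$, then the set for $i$ contains $g(\tau)$, hence is infinite, hence $V_i$ meets every $N(g\upharpoonright\tau;F)$. Thus
\[
i<\tau \text{ and } V_i\cap[g\upharpoonright(\tau+1)]\ne\emptyset\quad\Longrightarrow\quad g\upharpoonright\tau\in\overline{V_i}.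
\]
Call $V_i$ \emph{long} if it meets $[g\upharpoonright\tau]$ for every $\tau$. The closure of a long $V_i$ contains $g\upharpoonright\tau$ for all $\tau>i$. On the other hand, the clopen sets $N(q;\{g(\ell(q))\})$ cover $X_0$, and each contains at most one point $g\upharpoonright\tau$. So no refinement of this cover by sets $V_i$ has a long member.

\medskip\noindent\emph{What is missing.} In $X_0$ nothing forces a long member. We want to enlarge $X_0$ so that every locally finite cover by sets $V_i$ has one, while tilings survive. Fodor's lemma is the natural tool: it produces one set that serves unboundedly many levels $\lambda$, provided each level is served by a set indexed below $\lambda$. Making $g\upharpoonright\lambda$ the limit of the points $g\upharpoonright\beta$, $\beta<\lambda$, would provide this, but a space with a closed copy of the ordered space $\omega_1$ is not paracompact.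

Instead, let a copy of the branch split off at each level $\alpha$, and suppose that a tail of the $\alpha$th copy lies in the closure of one member $V_{i(\alpha)}$ of the cover. At each limit level $\lambda$ add a point $p_\lambda$ that lies in the cones $[g\upharpoonright\beta]$, $\beta<\lambda$, and is the limit, as $\alpha\to\lambda$, of the points \emph{at level $\lambda$} of the copies. Local finiteness at $p_\lambda$ then puts $p_\lambda$ into $\overline{V_{i(\alpha)}}$ for some $\alpha<\lambda$, at least for club many $\lambda$, and Fodor's lemma yields a long member. Since $p_\lambda$ is approached only from level $\lambda$ and above, different levels can still be separated. To get the supposition about the copies, apply the same device to each copy, then to the copies of copies, and so on. This regress needs a bottom, namely points all of whose neighborhoods contain whole cones. Such points can be placed after $\omega$ splittings. We record the levels at which splittings occurred as a finite set of \emph{marks}.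

\section{The marked tree and its topology}\label{sec:space}

Fix $\kappa$ and $\theta$ as in Theorem~\ref{thm:A}. For a set $s$ of ordinals, $s<\alpha$ means that $\beta<\alpha$ for all $\beta\in s$, and then $s+\alpha=s\cup\{\alpha\}$.

\subsection*{Nodes}
A \emph{node} is a pair $u=(q,s)$ with $q:\gamma\to\kappa$, $\gamma<\theta$, and $s\subset\gamma$ finite. We write $q_u=q$, $s_u=s$ (the set of \emph{marks}), $\ell(u)=\gamma$ (the \emph{length}), and $u\upharpoonright\beta=(q\upharpoonright\beta,s\cap\beta)$ for $\beta\le\gamma$. Put $u\le v$ if $\ell(u)\le\ell(v)$ and $v\upharpoonright\ell(u)=u$. The nodes below $v$ are its restrictions, and they form a chain. The \emph{root} $o$ is the node of length $0$. The nodes above $u=(q,s)$ of length $\ell(u)+1$ are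
\[
u^\frown(\xi,0)=(q^\frown\xi,s)\quad\text{and}\quad u^\frown(\xi,1)=(q^\frown\xi,s+\ell(u)),\qquad\xi<\kappa .
\]
A \emph{limit node} is a node whose length is a limit ordinal. For $s_u<\alpha<\ell(u)$ let $u+\alpha=(q_u,s_u+\alpha)$ be the node of the same length with a new top mark $\alpha$. Every node $v$ with $s_v\neq\emptyset$ has the form $u+\alpha$ for exactly one pair $u,\alpha$, with $\alpha=\max s_v$. From the definitions,
\begin{equation}\label{eq:R}
(u+\alpha)\upharpoonright\beta=
\begin{cases}
u\upharpoonright\beta&\text{if }\beta\le\alpha,\\
(u\upharpoonright\beta)+\alpha&\text{if }\alpha<\beta\le\ell(u).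
\end{cases}
\end{equation}

\subsection*{Points and cones}
The set $X$ consists of three kinds of points:
\begin{itemize}
\item the nodes $u$;
\item a \emph{twin} $u^*$ for each limit node $u$;
\item the \emph{ends} $(q,z)^\infty$, where $q:\gamma\to\kappa$, $\gamma<\theta$ is a limit ordinal, and $z\subset\gamma$ has order type $\omega$ and supremum $\gamma$.
\end{itemize}
The twins are the points $p_\lambda$ of Section~\ref{sec:model}. An end sits on top of a chain of nodes that has collected infinitely many marks, so that no node lies above the whole chain.

Each point $x$ has an underlying pair $(q_x,e_x)$, which is $u$ for $x=u$ and for $x=u^*$, and $(q,z)$ for $x=(q,z)^\infty$. Let $\ell(x)$ be the domain of $q_x$. An ordinal $\beta$ is \emph{admissible} for $x$ if $\beta\le\ell(x)$ when $x$ is a node, and $\beta<\ell(x)$ when $x$ is a twin or an end. For admissible $\beta$ the pair $x\upharpoonright\beta=(q_x\upharpoonright\beta,e_x\cap\beta)$ is a node. The \emph{cone} of a node $u$ is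
\[
[u]=\{x\in X:\ \ell(u)\text{ is admissible for }x\text{ and }x\upharpoonright\ell(u)=u\}.
\]
Thus a node $v$ is in $[u]$ if and only if $u\le v$, and a twin $v^*$ is in $[u]$ if and only if $u<v$; in particular $v^*\notin[v]$. If $u\le v$, then $[v]\subset[u]$. If $[u]$ and $[v]$ have a common point $x$, then $u$ and $v$ are restrictions of $x$ and hence comparable; so incomparable nodes have disjoint cones. Put $[u;\xi]=[u^\frown(\xi,0)]\cup[u^\frown(\xi,1)]$. If $x\in[u]$ and $x\ne u$, then $\ell(u)+1$ is admissible for $x$ (for twins and ends because $\ell(x)$ is a limit ordinal), and $x\in[u;\xi]$ exactly for $\xi=q_x(\ell(u))$. So $[u]$ is the disjoint union of $\{u\}$ and the nonempty sets $[u;\xi]$, $\xi<\kappa$.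

\subsection*{Topology}
For a node $u$ and finite $F\subset\kappa$ let $N(u;F)=[u]\setminus\bigcup_{\xi\in F}[u;\xi]$. For a limit node $u$, an ordinal $\varepsilon<\ell(u)$ with $s_u\subset\varepsilon+1$, and finite $F\subset\kappa$, let
\[
N^*(u;\varepsilon,F)=\{u^*\}\cup\bigcup_{\varepsilon<\alpha<\ell(u)}N(u+\alpha;F);
\]
see Figure~\ref{fig:twin}. The same finite set $F$ is used for all $\alpha$; this keeps the number of these sets, and with it the weight, down to $\kappa$. The \emph{basic sets} at a node $u$ are the sets $N(u;F)$, those at a twin $u^*$ are the sets $N^*(u;\varepsilon,F)$, and those at an end $x$ are the cones $[x\upharpoonright\beta]$, $\beta<\ell(x)$. A set $O\subset X$ is \emph{open} if each $x\in O$ has a basic set at $x$ inside $O$. This is a topology, because the intersection of two basic sets at $x$ contains a third: take the union of the sets $F$ and the maximum of the ordinals $\varepsilon$ or $\beta$.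

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[thick] (0,0) -- (0,4);
\draw[dashed] (-1.2,4) -- (7.4,4) node[right] {level $\lambda$};
\draw (0,1) -- (6.4,4);
\draw (0,2.1) -- (4.5,4);
\draw (0,2.9) -- (3,4);
\fill (0,4) circle (2pt) node[above left] {$u$};
\draw[fill=white] (0.7,4) circle (2pt) node[above] {$u^*$};
\node at (1.7,4.3) {$\cdots$};
\fill (6.4,4) circle (1.6pt) node[below right] {$u+\alpha_0$};
\fill (4.5,4) circle (1.6pt) node[below right] {$u+\alpha_1$};
\fill (3,4) circle (1.6pt) node[below right] {$u+\alpha_2$};
\draw (6.4,4) -- (5.9,5.1) -- (6.9,5.1) -- cycle;
\draw (4.5,4) -- (4,5.1) -- (5,5.1) -- cycle;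
\draw (3,4) -- (2.5,5.1) -- (3.5,5.1) -- cycle;
\node[left] at (0,1) {$\alpha_0$};
\node[left] at (0,2.1) {$\alpha_1$};
\node[left] at (0,2.9) {$\alpha_2$};
\end{tikzpicture}
\caption{A limit node $u$ of length $\lambda$ and its twin $u^*$. The thick line is the chain of nodes below $u$. The node $u+\alpha$ differs from $u$ by one extra mark at $\alpha$, so its chain leaves the thick line at level $\alpha$. A basic neighborhood of $u^*$ consists of $u^*$ and the sets $N(u+\alpha;F)$ (triangles) for all large $\alpha<\lambda$. It contains no node of the thick line.}
\label{fig:twin}
\end{figure}

\begin{lemma}\label{lem:clopen}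
Every cone $[u]$ is clopen. Hence the sets $N(u;F)$ are clopen, the sets $N^*(u;\varepsilon,F)$ are open, and the basic sets form a base for $X$.
\end{lemma}

\begin{proof}
Let $\beta=\ell(u)$. For each point $x$ we find a basic set at $x$ that is contained in $[u]$ if $x\in[u]$, and disjoint from $[u]$ otherwise.

\emph{$x=v$ is a node.} If $u\le v$, then $N(v;\emptyset)=[v]\subset[u]$. If $u,v$ are incomparable, then $[v]\cap[u]=\emptyset$. If $v<u$ and $\xi=q_u(\ell(v))$, then $[u]\subset[v;\xi]$, so $N(v;\{\xi\})\cap[u]=\emptyset$.

\emph{$x=v^*$ is a twin, $\lambda=\ell(v)$.} Suppose first that $\beta<\lambda$. Choose $\varepsilon\in[\beta,\lambda)$ with $s_v\subset\varepsilon+1$. By \eqref{eq:R}, $(v+\alpha)\upharpoonright\beta=v\upharpoonright\beta=x\upharpoonright\beta$ for $\varepsilon<\alpha<\lambda$, so $N^*(v;\varepsilon,\emptyset)\subset[x\upharpoonright\beta]$. This cone equals $[u]$ if $x\in[u]$; otherwise $x\upharpoonright\beta$ and $u$ are different nodes of the same length, and their cones are disjoint. Suppose now that $\beta\ge\lambda$, so that $x\notin[u]$. Choose $\varepsilon<\lambda$ with $s_v\cup(s_u\cap\lambda)\subset\varepsilon+1$. For $\varepsilon<\alpha<\lambda$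 we have $\alpha\notin s_u$, so $v+\alpha\not\le u$. As $\ell(u)\ge\ell(v+\alpha)$, the two nodes are incomparable. Hence $N^*(v;\varepsilon,\emptyset)\cap[u]=\emptyset$.

\emph{$x=(q,z)^\infty$ is an end.} If $\beta<\ell(x)$, the basic set $[x\upharpoonright\beta]$ equals $[u]$ or is disjoint from it, as before. If $\beta\ge\ell(x)$, then $x\notin[u]$. Since $z$ is infinite, there is $n\in z\setminus s_u$. The node $x\upharpoonright(n+1)$ is shorter than $u$ and has the mark $n$, so it is incomparable with $u$, and $[x\upharpoonright(n+1)]\cap[u]=\emptyset$.

Each $N(u;F)$ is a cone minus finitely many cones. The set $N^*(u;\varepsilon,F)$ is itself a basic set at $u^*$, and its other points lie in open subsets $N(u+\alpha;F)$.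
\end{proof}

Three kinds of approximation are now available, one for each kind of point, and Section~\ref{sec:notbp} uses each of them once. A set that meets $[u;\xi]$ for infinitely many $\xi$ has the node $u$ in its closure. Every neighborhood of the twin $u^*$ contains $u+\alpha$ for all large $\alpha<\ell(u)$. Every neighborhood of an end $x$ contains a whole cone $[x\upharpoonright\beta]$, and so contains nodes of all lengths in $[\beta,\theta)$.

\begin{lemma}\label{lem:weight}
$X$ is Hausdorff and $w(X)=\kappa$.
\end{lemma}

\begin{proof}
For $x\in X$ consider the chain $\{u:x\in[u]\}$, which consists of the admissible restrictions of $x$. If $x$ is a node, the chain has a last element, namely $x$. If $x$ is a twin or an end, it has no last element, its coordinatewise union is $(q_x,e_x)$, and $e_x$ is finite for a twin and infinite for an end. So the chain determines $x$, and of two distinct points one lies in a cone that misses the other. Cones are clopen.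

For each $\gamma<\theta$ there are at most $\kappa^{<\theta}=\kappa$ functions $\gamma\to\kappa$ and at most $|\gamma|+\omega\le\kappa$ finite subsets of $\gamma$, so there are at most $\theta\cdot\kappa=\kappa$ nodes. A basic set is determined by a node, a finite subset of $\kappa$ and possibly an ordinal below $\theta$; so $w(X)\le\kappa$. The $\kappa$ disjoint nonempty open sets $[o;\xi]$ give $w(X)\ge\kappa$.
\end{proof}

\section{Partitions into open sets}\label{sec:para}

We prove part (1) of Theorem~\ref{thm:A}. Fix an open cover $\mathcal U$ of $X$ and call a set \emph{small} if it is contained in a member of $\mathcal U$. For each node $u$ choose a finite $F_u$ with $N(u;F_u)$ small, and for each limit node $u$ choose $\varepsilon_u$ and a finite $F^*_u$ with $N^*(u;\varepsilon_u,F^*_u)$ small.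

\subsection*{Tiles}
We tile as in Section~\ref{sec:model}. The tiles will miss certain twins $u^*$, and we intend to give such a twin a neighborhood that is assembled from tiles at the nodes $u+\alpha$. This imposes two demands. The finite sets used at the nodes $u+\alpha$ must not depend on $\alpha$, for otherwise the union need not contain a basic set at $u^*$. And $u+\alpha$ must carry a tile whenever $u$ does. So we replace $F_u$ by finite sets $G_u$, defined by recursion on the number of marks: $G_u=F_u$ if $s_u=\emptyset$, and
\[
G_{u+\alpha}=
\begin{cases}
F^*_u\cup G_u&\text{if $u$ is a limit node and }\alpha>\varepsilon_u,\\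
F_{u+\alpha}\cup G_u&\text{otherwise.}
\end{cases}
\]
In both cases $G_u\subset G_{u+\alpha}$. Put $N_u=N(u;G_u)$. This set is small: in the first case $N_{u+\alpha}\subset N(u+\alpha;F_u^*)\subset N^*(u;\varepsilon_u,F^*_u)$, and for all other nodes $v$ we have $F_v\subset G_v$. Let
\[
T=\{u:\ q_u(\beta)\in G_{u\upharpoonright\beta}\text{ for all }\beta<\ell(u)\},
\]
and call the sets $N_v$, $v\in T$, the \emph{tiles}. The following facts are read off the definition.
\begin{enumerate}
\item[(T1)] $o\in T$, and $T$ is closed under restrictions.
\item[(T2)] A limit node $u$ is in $T$ if all its proper restrictions are, since $u\upharpoonright(\beta+1)\in T$ gives $q_u(\beta)\in G_{u\upharpoonright\beta}$.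
\item[(T3)] Let $\beta+1$ be admissible for $x\in X$ and $v=x\upharpoonright\beta\in T$. Then $x\upharpoonright(\beta+1)\in T$ if and only if $q_x(\beta)\in G_v$, if and only if $x\notin N_v$.
\item[(T4)] If $u<v$ are in $T$, then $[v]\cap N_u=\emptyset$. Indeed, for $x\in[v]$ the node $x\upharpoonright(\ell(u)+1)$ is a restriction of $v$, so (T1) and (T3) apply.
\end{enumerate}

\begin{lemma}\label{lem:tiles}
The tiles are pairwise disjoint, and each $x\in X$ satisfies exactly one of the following:
\begin{enumerate}
\item[(a)] $x$ lies in a tile;
\item[(b)] $x=u^*$ with $u\in T$;
\item[(c)] $x$ is an end and $x\upharpoonright\beta\in T$ for all $\beta<\ell(x)$.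
\end{enumerate}
\end{lemma}

\begin{proof}
Disjointness follows from (T4) for comparable nodes and from the disjointness of cones for incomparable ones. Let $x\in X$. Suppose that $x\upharpoonright\beta\notin T$ for some admissible $\beta$, and take the least such $\beta$. By (T1) and (T2) it is a successor $\beta'+1$, and (T3) gives $x\in N_{x\upharpoonright\beta'}$, which is (a). If all admissible restrictions are in $T$, then a node $x$ lies in the tile $N_x$, a twin satisfies (b) by (T2), and an end satisfies (c). Finally, in cases (b) and (c), if $x\in[v]$ with $v\in T$, then $v=x\upharpoonright\beta$ where $\beta+1$ is admissible and $x\upharpoonright(\beta+1)\in T$, so $x\notin N_v$ by (T3).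
\end{proof}

\subsection*{Neighborhoods of twins}
The inclusion $G_u\subset G_{u+\alpha}$ meets the second demand.

\begin{lemma}\label{lem:mark}
If $u\in T$ and $s_u<\alpha<\ell(u)$, then $u+\alpha\in T$.
\end{lemma}

\begin{proof}
Let $\beta<\ell(u)$, so $q_u(\beta)\in G_{u\upharpoonright\beta}$. By \eqref{eq:R}, $(u+\alpha)\upharpoonright\beta$ is $u\upharpoonright\beta$ or $(u\upharpoonright\beta)+\alpha$, and in both cases $G_{u\upharpoonright\beta}\subset G_{(u+\alpha)\upharpoonright\beta}$.
\end{proof}

For a limit node $u\in T$ put $P_u=N^*(u;\varepsilon_u,F^*_u\cup G_u)$, a small open neighborhood of $u^*$. By the first case in the definition of $G$,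
\begin{equation}\label{eq:P}
P_u=\{u^*\}\cup\bigcup_{\varepsilon_u<\alpha<\ell(u)}N_{u+\alpha},
\end{equation}
and by Lemma~\ref{lem:mark} the sets $N_{u+\alpha}$ are tiles.

\begin{lemma}\label{lem:P}
The sets $P_u$, for limit nodes $u\in T$, are pairwise disjoint, and every tile is either contained in or disjoint from a given $P_u$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tiles} the twins $u^*$, $u\in T$, lie in no tile, and tiles at different nodes are disjoint. This gives the second claim. It also gives the first, because the node $u+\alpha$ determines $u$, so that $P_u$ and $P_{u'}$ use different tiles when $u\neq u'$.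
\end{proof}

\subsection*{Neighborhoods of ends}
It remains to cover the ends of type (c). An end needs a whole cone, so we must stop tiling as soon as a small cone is reached. A \emph{stop} is a node $w$ of successor length with $[w]$ small. Limit nodes are excluded because $[w]$ would not contain $w^*$. Since $\mathcal U$ is an open cover, every end $x$ has a small basic set $[x\upharpoonright\beta]$, and then
\begin{equation}\label{eq:stop}
x\upharpoonright(\beta+1)\text{ is a stop.}
\end{equation}
Let $T^\circ$ be the set of $u\in T$ such that no $v\le u$ is a stop, let $Q$ be the set of limit nodes in $T^\circ$, and let $\Omega=\bigcup_{u\in Q}P_u$.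

Here is the difficulty. A node $u+\alpha$ may lie above a stop $w$ that carries the mark $\alpha$, while $u$, which lacks this mark, lies above no stop. Then $u^*\notin[w]$, but $P_u$ reaches into $[w]$. So we can only use $[w]\setminus\Omega$, and we must show that it is open. At an end this holds because $u$ and $u+\alpha$ differ only in the top mark: once there is one more mark above the stop, deleting the top mark no longer avoids the stop.

\begin{lemma}\label{lem:Omega}
$\Omega$ is clopen, and every tile is contained in $\Omega$ or disjoint from it.
\end{lemma}

\begin{proof}
$\Omega$ is a union of open sets, and the claim on tiles follows from Lemma~\ref{lem:P}. Let $x\notin\Omega$; we find a neighborhood of $x$ that misses $\Omega$, using the cases of Lemma~\ref{lem:tiles}. In case (a), the tile containing $x$ is not contained in $\Omega$, so it is disjoint from $\Omega$. In case (b), $x=u^*$ with $u\in T\setminus Q$, and $P_u$ misses $\Omega$ by Lemma~\ref{lem:P}.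

In case (c), let $x=(q,z)^\infty$, let $w=x\upharpoonright(\beta+1)$ be a stop as in \eqref{eq:stop}, choose $n\in z$ with $n\ge\beta+1$, and put $w'=x\upharpoonright(n+1)\in T$. Then $w\le w'$ and $n\in s_{w'}$. We claim that $[w']\cap P_u=\emptyset$ for every $u\in Q$. If $u^*\in[w']$, then $w\le w'<u$, contrary to $u\in T^\circ$. Suppose that $[w']$ meets a tile $N_{u+\alpha}$ with $\varepsilon_u<\alpha<\ell(u)$. Then $w'$ and $u+\alpha$ are comparable elements of $T$. They are different, since one length is a successor and the other a limit, and $u+\alpha<w'$ is excluded by (T4). So $w'<u+\alpha$. Then $n$ is a mark of $u+\alpha$, whence $\alpha\ge n\ge\beta+1$, and \eqref{eq:R} gives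
\[
u\upharpoonright(\beta+1)=(u+\alpha)\upharpoonright(\beta+1)=w'\upharpoonright(\beta+1)=w .
\]
So the stop $w$ lies below $u$, again contrary to $u\in T^\circ$.
\end{proof}

Call a stop \emph{minimal} if none of its proper restrictions is a stop.

\begin{proposition}\label{prop:partition}
The nonempty sets among the following form a partition of $X$ into small open sets:
\begin{enumerate}
\item[(i)] $P_u$ for $u\in Q$;
\item[(ii)] $N_u$ for $u\in T^\circ$ with $N_u\cap\Omega=\emptyset$;
\item[(iii)] $[w]\setminus\Omega$ for minimal stops $w\in T$.
\end{enumerate}
\end{proposition}

\begin{proof}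
All these sets are small, and they are open by Lemmas~\ref{lem:clopen} and~\ref{lem:Omega}.

\emph{They are disjoint.} The sets (i) are pairwise disjoint by Lemma~\ref{lem:P}, and they lie in $\Omega$, which the sets (ii) and (iii) miss. The sets (ii) are tiles. Two different minimal stops are incomparable. If $u\in T^\circ$ and $w\in T$ is a stop, then $w\not\le u$; so either the two are incomparable, or $u<w$ and $[w]\cap N_u=\emptyset$ by (T4).

\emph{They cover.} The sets (i) cover $\Omega$. Let $x\notin\Omega$. A tile $N_v$ with $v\in T^\circ$ that contains $x$ is of type (ii) by Lemma~\ref{lem:Omega}.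

Suppose first that $x\upharpoonright\beta\in T^\circ$ for all admissible $\beta$. If $x$ is a node, then $x\in T^\circ$ and $x\in N_x$. If $x=u^*$, then $u\in T$ by (T2), no proper restriction of $u$ is a stop, and $u$ is not a stop as its length is a limit; so $u\in Q$ and $x\in\Omega$, which is not the case. By \eqref{eq:stop}, $x$ is not an end.

Otherwise let $\beta$ be the least admissible ordinal with $x\upharpoonright\beta\notin T^\circ$. It is not $0$, since $o\in T$ is not a stop. It is not a limit, by (T2) and because stops have successor length. So $\beta=\beta'+1$ and $v=x\upharpoonright\beta'\in T^\circ$. If $x\upharpoonright\beta\notin T$, then $x\in N_v$ by (T3). If $x\upharpoonright\beta\in T$, then some node below or equal to $x\upharpoonright\beta$ is a stop, and no node below or equal to $v$ is; so $x\upharpoonright\beta$ is a minimal stop in $T$, and $x$ lies in a set of type (iii).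
\end{proof}

This proves part (1) of Theorem~\ref{thm:A}.

\begin{remark}\label{rem:both}
The sets (i) and (ii) are basic sets; only the sets (iii) are not, and they arise from the interaction of twins and ends. Indeed, let $Z$ be the subspace of $X$ obtained by deleting all ends or all twins. The traces on $Z$ of the basic sets form a base of size $\kappa=w(Z)$; run the construction for a cover of $Z$, with smallness referring to traces. If the ends are deleted, Lemmas~\ref{lem:tiles} and~\ref{lem:P} show that the traces of the sets $P_u$, for limit nodes $u\in T$, and of the tiles contained in no $P_u$ form a partition. If the twins are deleted, take $G_u=F_u$ and $\Omega=\emptyset$; the proof above shows that the traces of the tiles $N_u$, $u\in T^\circ$, and of the cones of minimal stops in $T$ form a partition. Both subspaces are therefore base-paracompact.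
\end{remark}

\section{No family of $\kappa$ open sets suffices}\label{sec:notbp}

We prove part (2) of Theorem~\ref{thm:A}. Let $\mathcal B$ be a family of open sets with $|\mathcal B|\le\kappa$. Since $\operatorname{cf}\kappa=\theta$, we can write $\mathcal B=\bigcup_{\tau<\theta}\mathcal B_\tau$ as an increasing union with $|\mathcal B_\tau|<\kappa$.

\subsection*{The diagonal branch}
We choose one function $g:\theta\to\kappa$ that diagonalizes along all marked copies of its branch simultaneously. For $\tau<\theta$ and finite $s\subset\tau$ write $v(\tau,s)=(g\upharpoonright\tau,s)$.

\begin{lemma}\label{lem:g}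
There is $g:\theta\to\kappa$ such that for all $\tau<\theta$, all finite $s\subset\tau$ and all $V\in\mathcal B_\tau$: if $V$ meets $[v(\tau,s);g(\tau)]$, then $v(\tau,s)\in\overline V$.
\end{lemma}

\begin{proof}
Define $g(\tau)$ by recursion. Given $g\upharpoonright\tau$, for $V\in\mathcal B_\tau$ and finite $s\subset\tau$ let $\Xi(V,s)=\{\xi<\kappa:V\cap[v(\tau,s);\xi]\neq\emptyset\}$. The union of those sets $\Xi(V,s)$ that are finite has size at most $|\mathcal B_\tau|+|\tau|+\omega<\kappa$; choose $g(\tau)$ outside it. If $V$ meets $[v(\tau,s);g(\tau)]$, then $\Xi(V,s)$ contains $g(\tau)$ and so is infinite. For finite $F$ pick $\xi\in\Xi(V,s)\setminus F$; then $V$ meets $[v(\tau,s);\xi]\subset N(v(\tau,s);F)$.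
\end{proof}

\subsection*{The cover}
Let $Y=\{v(\tau,\emptyset):\tau<\theta\}$ be the unmarked branch. Every point of $X$ has an open neighborhood with at most one point of $Y$. For a node $u$ take $N(u;\{g(\ell(u))\})$: a point of $Y$ strictly above $u$ lies in $[u;g(\ell(u))]$. For a twin $u^*$ take any basic set: every node in it lies above some $u+\alpha$ and so has a mark. For an end $x=(q,z)^\infty$ take $[x\upharpoonright(\min z+1)]$, for the same reason. By part (1) these neighborhoods are refined by a partition $\mathcal P$ of $X$ into clopen sets, each with at most one point of $Y$. We show that $\mathcal P$ is the required cover.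

Suppose that $\mathcal V\subset\mathcal B$ is a locally finite refinement of $\mathcal P$. A finite set $s\subset\theta$ is \emph{captured} if there are $V\in\mathcal V$ and $\tau_0<\theta$ with $s<\tau_0$ such that $v(\tau,s)\in\overline V$ for all $\tau\in[\tau_0,\theta)$; we say that $V$ captures $s$ from $\tau_0$ on. Each $\overline V$ is contained in a single clopen member of $\mathcal P$, so $|\overline V\cap Y|\le1$. Hence
\begin{equation}\label{eq:empty}
\emptyset\text{ is not captured.}
\end{equation}
The ends show that captured sets occur along every infinite sequence of marks, and the twins pass capture down from the sets $s+\alpha$ to $s$.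

\begin{lemma}\label{lem:ends}
If $n_0<n_1<\cdots$ are ordinals below $\theta$, then $\{n_0,\dots,n_k\}$ is captured for some $k$.
\end{lemma}

\begin{proof}
Let $z=\{n_k:k<\omega\}$ and $\gamma=\sup z$. As $\theta$ is regular and uncountable, $\gamma<\theta$, so $x=(g\upharpoonright\gamma,z)^\infty$ is a point of $X$. Take $V\in\mathcal V$ with $x\in V$, then $\beta<\gamma$ with $[x\upharpoonright\beta]\subset V$, and then $k$ with $n_k\ge\beta$. For $s=\{n_0,\dots,n_k\}$ we have $s\cap\beta=z\cap\beta$. So for $n_k<\tau<\theta$ we get $v(\tau,s)\upharpoonright\beta=(g\upharpoonright\beta,z\cap\beta)=x\upharpoonright\beta$, and $v(\tau,s)\in V$.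
\end{proof}

\begin{lemma}\label{lem:twins}
Let $s\subset\theta$ be finite. If $s+\alpha$ is captured for every $\alpha$ with $s<\alpha<\theta$, then $s$ is captured.
\end{lemma}

\begin{proof}
For $s<\alpha<\theta$ fix $V_\alpha\in\mathcal V$ and $\tau_\alpha<\theta$ such that $V_\alpha$ captures $s+\alpha$ from $\tau_\alpha$ on. By (S1), the set $D$ of limit ordinals $\lambda$ with $s<\lambda<\theta$ and $\tau_\alpha<\lambda$ whenever $s<\alpha<\lambda$ is club.

\emph{Local finiteness at a twin.} Let $\lambda\in D$, $u=v(\lambda,s)$ and $p_\lambda=u^*$. For $s<\alpha<\lambda$ we have $u+\alpha=v(\lambda,s+\alpha)\in\overline{V_\alpha}$, since $\tau_\alpha<\lambda$. Let $N^*(u;\varepsilon,F)$ be a basic set at $p_\lambda$ that meets only finitely many members of $\mathcal V$. It is open and contains $u+\alpha$ for $\varepsilon<\alpha<\lambda$, so it meets $V_\alpha$ for these $\alpha$. Thus the family $\{V_\alpha:\varepsilon<\alpha<\lambda\}$ is finite, and since $\lambda$ is a limit ordinal, some $V$ equals $V_\alpha$ for unboundedly many $\alpha<\lambda$. Every basic set at $p_\lambda$ contains $u+\alpha\in\overline V$ for such an $\alpha$, so $p_\lambda\in\overline V$. Hence there is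 $\alpha(\lambda)<\lambda$ with $p_\lambda\in\overline{V_{\alpha(\lambda)}}$.

\emph{Pressing down.} By (S2) the function $\lambda\mapsto\alpha(\lambda)$ is constant on an unbounded set $S\subset D$. So there is one $V\in\mathcal V$ with $p_\lambda\in\overline V$ for all $\lambda\in S$.

\emph{Diagonalization.} Choose $\tau_0<\theta$ with $s<\tau_0$ and $V\in\mathcal B_{\tau_0}$, and let $\tau\in[\tau_0,\theta)$. Pick $\lambda\in S$ with $\lambda>\tau$. Then $\tau+1<\lambda$ and
\[
p_\lambda\upharpoonright(\tau+1)=(g\upharpoonright(\tau+1),s)=v(\tau,s)^\frown(g(\tau),0).
\]
So the open set $[v(\tau,s);g(\tau)]$ contains $p_\lambda\in\overline V$, and therefore meets $V$. As $V\in\mathcal B_\tau$, Lemma~\ref{lem:g} gives $v(\tau,s)\in\overline V$. Thus $V$ captures $s$ from $\tau_0$ on.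
\end{proof}

By \eqref{eq:empty} and Lemma~\ref{lem:twins} there is $n_0$ such that $\{n_0\}$ is not captured, then $n_1>n_0$ such that $\{n_0,n_1\}$ is not captured, and so on. The resulting sequence contradicts Lemma~\ref{lem:ends}. So $\mathcal P$ has no locally finite refinement by members of $\mathcal B$, which proves part (2). Together with Lemma~\ref{lem:weight} and Proposition~\ref{prop:partition}, this completes the proof of Theorem~\ref{thm:A}: a base witnessing base-paracompactness would have size $w(X)=\kappa$, contrary to (2). \qed

\begin{remark}
The equation $\kappa^{<\theta}=\kappa$ is used only in Lemma~\ref{lem:weight}, to bound the weight. That the height $\theta$ of the tree equals $\operatorname{cf}\kappa$ is used in Lemma~\ref{lem:g}: each level has to deal with fewer than $\kappa$ members of $\mathcal B$ and has $\kappa$ values to choose from, and every member of $\mathcal B$ is dealt with from some level on. That $\theta$ is regular and uncountable is used in Lemma~\ref{lem:ends} and in (S1), (S2); for $\theta=\omega$ there would be no twins and no ends, and Theorem~\ref{thm:B} shows that the conclusion can fail. Local finiteness of $\mathcal V$ enters only in the first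 step of Lemma~\ref{lem:twins}.
\end{remark}

\section{Strong limit weight of countable cofinality}\label{sec:B}

We prove Theorem~\ref{thm:B}. Let $\kappa$ be a strong limit cardinal of cofinality $\omega$, let $X$ be a paracompact Hausdorff space of weight $\kappa$, and let $\mathcal E$ be a base with $|\mathcal E|=\kappa$. Write $\mathcal E=\bigcup_{j<\omega}\mathcal E_j$ as an increasing union with $|\mathcal E_j|<\kappa$.

Covers will be indexed families, with empty members allowed, and an indexed family is locally finite if every point has a neighborhood that meets the members for only finitely many indices. We use two standard facts.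
\begin{enumerate}
\item[(L1)] If $\{K_i\}_{i\in I}$ is locally finite, then $\bigcup_{i\in J}\overline{K_i}$ is closed for every $J\subset I$.
\item[(L2)] For every open cover $\mathcal U$ of $X$ there are locally finite open covers $\{L_U\}_{U\in\mathcal U}$ and $\{K_U\}_{U\in\mathcal U}$ with $\overline{K_U}\subset L_U\subset U$.
\end{enumerate}
For (L2), take a locally finite open refinement of $\mathcal U$, assign to each of its members an element of $\mathcal U$ containing it, and let $L_U$ be the union of the members assigned to $U$. A paracompact Hausdorff space is normal, and a point-finite open cover $\{L_U\}$ of a normal space has an open shrinking $\{K_U\}$, that is, an open cover with $\overline{K_U}\subset L_U$; see \cite[5.1.7 and 1.5.18]{Eng}.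

We imitate Example~\ref{ex:countable}, with stage $j$ responsible for the members of $\mathcal E_j$. A stage now has to cover infinitely many basic sets, so it needs a locally finite family $\{L_E\}$ and a closed set inside its union to subtract at later stages. Fact (L2) provides such families for each given cover, but we cannot put the families for all covers into a base of size $\kappa$. The remedy is to remember only how a family $\{L_E\}$ meets the members of $\mathcal E_j$. There are few such patterns, and for each pattern one family, chosen in advance, does the work of all families that share it.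

\subsection*{The base}
An \emph{admissible pair} $(K,L)$ consists of locally finite open covers $K=\{K_E\}_{E\in\mathcal E}$ and $L=\{L_E\}_{E\in\mathcal E}$ with $\overline{K_E}\subset L_E\subset E$ for all $E$. It \emph{obeys} a set $d\subset\mathcal E\times[\mathcal E]^{<\omega}$ if $W\cap L_E=\emptyset$ whenever $(W,a)\in d$ and $E\notin a$. Let $\mathcal D$ be the family of all $d$ that are obeyed by some admissible pair and satisfy $d\subset\mathcal E_j\times[\mathcal E_j]^{<\omega}$ for some $j$. The set $\mathcal E_j\times[\mathcal E_j]^{<\omega}$ is finite if $\mathcal E_j$ is finite and has size $|\mathcal E_j|$ otherwise. As $\kappa$ is a strong limit, it has fewer than $\kappa$ subsets, and so $|\mathcal D|\le\kappa$. For each $d\in\mathcal D$ fix an admissible pair $(K^d,L^d)$ that obeys $d$, and put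
\[
e(d)=\bigcup\{a:(W,a)\in d\},\qquad C(d)=\bigcup_{E\in e(d)}\overline{K^d_E}.
\]
The set $C(d)$ is closed by (L1), and $C(d)\subset\bigcup_{E\in e(d)}L^d_E$. Moreover,
\begin{equation}\label{eq:W}
(W,a)\in d\quad\Longrightarrow\quad W\subset C(d),
\end{equation}
because $K^d$ covers $X$ and $W\cap K^d_E\subset W\cap L^d_E=\emptyset$ for $E\notin a$, so that $W\subset\bigcup_{E\in a}K^d_E$. Let $\mathcal B$ consist of the members of $\mathcal E$ and all sets
\[
L^d_E\setminus\bigl(C(d_1)\cup\dots\cup C(d_r)\bigr),\qquad E\in\mathcal E,\quad r\ge0,\quad d,d_1,\dots,d_r\in\mathcal D .
\]
These sets are open and at most $\kappa$ in number, so $\mathcal B$ is a base with $|\mathcal B|=\kappa$.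

\subsection*{The refinement}
Let $\mathcal O$ be an open cover, and let $\mathcal U$ be the cover by all $E\in\mathcal E$ that are contained in a member of $\mathcal O$. Apply (L2) to $\mathcal U$ and put $K_E=L_E=\emptyset$ for $E\in\mathcal E\setminus\mathcal U$; this gives an admissible pair $(K,L)$. For $W\in\mathcal E$ let $a(W)=\{E\in\mathcal E:W\cap L_E\neq\emptyset\}\subset\mathcal U$, and let $\mathcal W$ be the set of $W\in\mathcal E$ with $a(W)$ finite. Since $L$ is locally finite and $\mathcal E$ is a base, $\mathcal W$ covers $X$. Put
\[
d_j=\{(W,a(W)):\ W\in\mathcal W\cap\mathcal E_j,\ a(W)\subset\mathcal E_j\}.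
\]
The pair $(K,L)$ obeys $d_j$, so $d_j\in\mathcal D$, and $e(d_j)\subset\mathcal U$. For $W\in\mathcal W$ the finite set $\{W\}\cup a(W)$ is contained in some $\mathcal E_j$, and then $W\subset C(d_j)$ by \eqref{eq:W}. From now on $(K,L)$ is replaced by the pairs chosen in advance. Let
\[
V_{E,j}=L^{d_j}_E\setminus\bigcup_{i<j}C(d_i)\in\mathcal B\qquad(j<\omega,\ E\in e(d_j)).
\]

\emph{Each $V_{E,j}$ lies in a member of $\mathcal O$}, because $V_{E,j}\subset L^{d_j}_E\subset E$ and $E\in e(d_j)\subset\mathcal U$.

\emph{The sets $V_{E,j}$ cover $X$.} Let $x\in X$. As $\mathcal W$ covers $X$, the point $x$ lies in some $C(d_j)$; take the least such $j$. Then $x\in L^{d_j}_E$ for some $E\in e(d_j)$, and $x\notin C(d_i)$ for $i<j$, so $x\in V_{E,j}$.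

\emph{They form a locally finite family.} Let $x\in W\in\mathcal W$ and $W\subset C(d_j)$. Then $W$ misses $V_{E,i}$ for all $i>j$. For each $i\le j$ there is a neighborhood $W_i$ of $x$ that meets $L^{d_i}_E$ for only finitely many $E$. The neighborhood $W\cap W_0\cap\dots\cap W_j$ meets only finitely many sets $V_{E,i}$.

So $\{V_{E,j}\}$ is a locally finite refinement of $\mathcal O$ by members of $\mathcal B$, and $X$ is base-paracompact. \qed

\medskip
The strong limit hypothesis was used only for the bound $|\mathcal D|\le\kappa$. Countable cofinality was used so that each stage has finitely many predecessors: this makes $V_{E,j}$ open and a member of $\mathcal B$, and it lets us intersect the neighborhoods $W_i$.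

\begin{thebibliography}{9}
\bibitem{BN} \emph{Base-normality and product spaces}, \texttt{https://core.ac.uk/download/pdf/82044858.pdf}.
\bibitem{Eng} Engelking, \emph{General Topology}.
\end{thebibliography}
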